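\title{Extremal words of morphic words need not be morphic}

\begin{abstract}
The extremal words of an infinite word $\mathbf x$ are the lexicographically least elements of its shift orbit closure with a prescribed first letter, for an arbitrary order of the alphabet. We disprove the conjecture that the extremal words of a morphic word are morphic. The counterexample is a binary word, the image under a coding of a fixed point of a morphism on ten letters, all of them growing. At scale $n$ the least element of its orbit closure takes the shorter of two blocks of $1$'s, of lengths $2\cdot3^n+\operatorname{Re}(1+2\mathrm i)^n$ and $2\cdot3^n-1$. A description of the blocks of $1$'s of a morphic word by linear recurrences, together with the Skolem--Mahler--Lech theorem, shows that no morphic word makes these choices. As a complement we prove that the extremal words are morphic under a rank condition on the coding, and in particular for every pure morphic word all of whose letters are growing.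
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Extremal words}
Let $A$ be a finite alphabet, $A^*$ the set of finite words over $A$, with empty word $\varepsilon$, and $A^\omega$ the set of infinite words $\mathbf y=y_0y_1y_2\cdots$, with the product topology. The shift $\sigma$ deletes the first letter of an infinite word, a \emph{factor} of a word is a finite block of consecutive letters, $\operatorname{alph}(u)$ is the set of letters of $u$, and $\mathbb N=\{0,1,2,\dots\}$.

The \emph{shift orbit closure} $\mathcal S_{\mathbf x}$ of $\mathbf x\in A^\omega$ is the set of all $\mathbf y\in A^\omega$ such that every factor of $\mathbf y$ is a factor of $\mathbf x$. It is closed and invariant under $\sigma$. A total order $\rho$ on $A$ extends lexicographically to $A^\omega$, and to finite words of a fixed length: two words are compared at the first position where they differ. Every nonempty closed subset $\mathcal X$ of $A^\omega$ has a least element: choose the least first letter of an element of $\mathcal X$, then the least second letter compatible with it, and so on; the resulting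 word is a limit of elements of $\mathcal X$. If some element of $\mathcal S_{\mathbf x}$ begins with the letter $a$, we denote by $\mathbf l_{a,\rho,\mathbf x}$ the least such element. The \emph{extremal words} of $\mathbf x$ are the words $\mathbf l_{a,\rho,\mathbf x}$, for all total orders $\rho$ of $A$ and all such letters $a$. Greatest elements are included, since they are least for the reversed order.

\subsection*{Morphic words}
A morphism $f:B^*\to B^*$ is determined by the images of the letters; these images may be empty. If $f(b)=bu$ with $u\neq\varepsilon$ and $|f^n(b)|\to\infty$, then each word $f^n(b)=b\,u\,f(u)\cdots f^{n-1}(u)$ is a prefix of the next, and the limit $\mathbf w=f^\omega(b)$ is an infinite word with $f(\mathbf w)=\mathbf w$. Such words are called \emph{pure morphic}. A word over $A$ is \emph{morphic} if it equals $h(f^\omega(b))$ for a pure morphic word $f^\omega(b)$ over some finite alphabet $B$ and a \emph{coding} $h:B\to A$, that is, a letter-to-letter morphism. It is \emph{primitive morphic} if $f$ can be taken \emph{primitive}, meaning that for some $n\ge1$ every letter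 of $B$ occurs in $f^n(c)$ for every $c\in B$. A morphism is \emph{nonerasing} if no letter has empty image. A letter $c$ is \emph{growing} under $f$ if $|f^n(c)|\to\infty$, and $f$ is \emph{growing} if all letters are. In a binary word, a \emph{run} is a maximal nonempty block of consecutive $1$'s.

\begin{example}\label{ex:toy}
Let $g(s)=st\eta\zeta$, $g(t)=\varepsilon$, $g(\eta)=\eta\eta\eta$, $g(\zeta)=\eta\eta\zeta$, and let $h$ send $\eta$ to $1$ and $s,t,\zeta$ to $0$. Then $g^n(\eta)=\eta^{3^n}$ and, by induction, $g^n(\zeta)=\eta^{3^n-1}\zeta$, so $g^n(\eta\zeta)=\eta^{2\cdot3^n-1}\zeta$ and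
\[
\mathbf y=h(g^\omega(s))=h\bigl(st\cdot\eta\zeta\cdot g(\eta\zeta)\cdot g^2(\eta\zeta)\cdots\bigr)=00\,1\,0\,1^5\,0\,1^{17}\,0\cdots .
\]
A factor $01^j0$ occurs at most once in $\mathbf y$, so an element of $\mathcal S_{\mathbf y}$ with two $0$'s is a suffix of $\mathbf y$; the other elements are $1^k01^\omega$ and $1^\omega$. For the order $0<1$ the extremal words are $\mathbf y$ and $\sigma^2\mathbf y=101^50\cdots$, and for the order $1<0$ they are $01^\omega$ and $1^\omega$. All four are morphic: for $\sigma^2\mathbf y$ put $g(s)=st\eta^5\zeta$ and $h(s)=1$, and for the last two use $s\mapsto s\eta$, $\eta\mapsto\eta$.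
\end{example}

\subsection*{The question and the results}
An extremal word is singled out in $\mathcal S_{\mathbf x}$ by a finite amount of data, an order and a letter, so it is natural to ask whether it inherits a finite description from $\mathbf x$. Two results in this direction are known.
\begin{itemize}
\item[(i)] The extremal words of all primitive morphic words are primitive morphic (L.~Zamboni).
\item[(ii)] If $\mathbf x$ is a pure morphic binary word, then all extremal words of $\mathbf x$ are morphic.
\end{itemize}
The following conjecture is posed in \cite{talk}.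
\begin{quote}
\emph{For every morphic word $\mathbf x$ over a finite alphabet, every extremal word of $\mathbf x$ is morphic.}
\end{quote}
Over a one-letter alphabet this is trivially true. Over two letters it is false.

\begin{theorem}\label{thm:A}
There is a binary morphic word $\mathbf x=h(f^\omega(c_1))$, with $h$ a coding and every letter growing under $f$, such that the extremal word $\mathbf l_{0,\,0<1,\,\mathbf x}$, which is the lexicographically least element of $\mathcal S_{\mathbf x}$, is not morphic.
\end{theorem}

By (ii) the word $\mathbf x$ of Theorem~\ref{thm:A} is not pure morphic. Thus ``pure'' cannot be omitted in (ii), and primitivity cannot be weakened to ``growing'' in (i).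

The second result is a complement, not used in the proof of the first. The \emph{rank} $\operatorname{rk}(\gamma)$ of a morphism $\gamma:B^*\to A^*$ is the least size of an alphabet $E$ such that $\gamma=\beta\alpha$ for some morphisms $\alpha:B^*\to E^*$ and $\beta:E^*\to A^*$. It counts the words $\beta(e)$ needed to write all images $\gamma(c)$ as products.

\begin{theorem}\label{thm:B}
Let $\mathbf w=f^\omega(b)\in B^\omega$, where all letters of $B$ occur in $\mathbf w$ and $f$ is growing, and let $\mathbf x=h(\mathbf w)$ with $h:B\to A$ a coding such that $\operatorname{rk}(hf^n)=\operatorname{rk}(f^n)$ for all large $n$. Then all extremal words of $\mathbf x$ are morphic. In particular, for every pure morphic word $\mathbf x=f^\omega(b)$, over any alphabet, all of whose letters are growing under $f$, all extremal words are morphic.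
\end{theorem}

By Theorem~\ref{thm:A}, the rank hypothesis cannot be dropped. Nothing is claimed here about pure morphic words over three or more letters with non-growing letters.

\subsection*{Why one expects a positive answer, and what goes wrong}
Let $\mathbf x=f^\omega(b)$ with $f$ nonerasing. Since $f(\mathbf x)=\mathbf x$, an element of $\mathcal S_{\mathbf x}$ arises from a word $f(\mathbf y')$ with $\mathbf y'\in\mathcal S_{\mathbf x}$ by deleting a proper prefix of $f(y'_0)$. If the element is extremal, then $\mathbf y'$ can be taken least among the elements with first letter $y'_0$ for a new rule, namely: compare the images under $f$. Repeating this gives words that are least for the rules ``compare the images under $f^n$''. If these rules recur periodically in $n$, then some word $\mathbf m$ appears twice, it satisfies an equation $\mathbf m=\sigma^If^t(\mathbf m)$, and such an equation can be solved by iteration. This argument, made precise, is the proof of Theorem~\ref{thm:B}.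

For $\mathbf x=h(f^\omega(b))$ the rules compare images under $hf^n$. A coding may send many letters to $1$, so that two images begin with $1^{p_n}0$ and $1^{q_n}0$, where $p_n$ and $q_n$ are lengths of words $f^n(u)$, up to additive constants. The comparison is then decided by the sign of the linear recurrence sequence $p_n-q_n$, and this sign need not be eventually periodic.

Section~\ref{sec:choice} builds, from any two sequences $p_n\ne q_n$, a word whose least orbit-closure element contains the runs of lengths $\min(p_n,q_n)$ in recognizable places. Section~\ref{sec:example} chooses $p_n$ and $q_n$ so that this word is morphic. Sections~\ref{sec:growth} and~\ref{sec:runs} describe the run lengths of an arbitrary morphic binary word, and Section~\ref{sec:notmorphic} completes the proof of Theorem~\ref{thm:A}. Section~\ref{sec:positive} proves Theorem~\ref{thm:B}.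

\section{A least element that chooses between two runs}\label{sec:choice}

In this section $(p_n)_{n\ge0}$ and $(q_n)_{n\ge0}$ are arbitrary sequences of positive integers with $p_n\neq q_n$ for all $n$, and the order is $0<1$. Put $\mu_n=\min(p_n,q_n)$ and
\begin{equation}\label{eq:C}
U_n=1^{p_n},\qquad V_n=1^{q_n}0,\qquad C_0=00,\qquad C_{n+1}=C_nU_nC_nV_n,\qquad \mathbf x=\lim_{n\to\infty} C_n .
\end{equation}
The word $C_{n+1}$ contains $C_n$ twice, followed once by $1^{p_n}0$ and once by $1^{q_n}0$. Both continuations lead, with no further choice, to the end of $C_{n+1}$, where the next choice is waiting.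

Let us find the least element of $\mathcal S_{\mathbf x}$ by hand when $p_0,p_1,p_2=3,7,15$ and $q_0,q_1,q_2=1,5,17$, the values that will occur in the counterexample. Here
\[
C_1=00\cdot111\cdot00\cdot10,\qquad C_2=C_1\cdot1^7\cdot C_1\cdot1^50,\qquad C_3=C_2\cdot1^{15}\cdot C_2\cdot 1^{17}0 .
\]
The least element begins with $00$. A copy of $00$ is followed by $111$ or by $10$; the second is smaller, and $0010$ ends where a copy of $C_1$ ends. A copy of $C_1$ is followed by $1^70$ or by $1^50$; again the second is smaller, and we arrive at the end of a copy of $C_2$. Now the continuations are $1^{15}0$ and $1^{17}0$. The first is smaller, and it forces $1^{15}C_21^{17}0$, which brings us to the end of a copy of $C_3$. So the least element begins with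
\[
00\cdot10\cdot1^50\cdot1^{15}C_21^{17}0 ,
\]
and the run chosen at step $n$ has length $\mu_n$. To turn this into a proof we must know what follows each copy of $C_n$ in $\mathbf x$. Let $\nu(i)$ be the exponent of $2$ in the integer $i\ge1$, and put
\[
T^{(n)}_i=V_nV_{n+1}\cdots V_{n+\nu(i)-1}\,U_{n+\nu(i)} .
\]
For instance $T^{(0)}_1,\dots,T^{(0)}_4$ are $U_0,\ V_0U_1,\ U_0,\ V_0V_1U_2$.

\begin{lemma}\label{lem:fact}
For every $n\ge0$,
\begin{equation}\label{eq:fact}
\mathbf x=C_nT^{(n)}_1\,C_nT^{(n)}_2\,C_nT^{(n)}_3\cdots .
\end{equation}
Call the $i$-th displayed copy of $C_n$ the $i$-th \emph{$n$-block}. The $i$-th $(n+1)$-block is the word $C_nU_nC_nV_n$ whose two copies of $C_n$ are the $n$-blocks number $2i-1$ and $2i$.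
\end{lemma}

\begin{proof}
Since $\nu(2i-1)=0$ and $\nu(2i)=\nu(i)+1$, we have $T^{(n)}_{2i-1}=U_n$ and $T^{(n)}_{2i}=V_nT^{(n+1)}_i$. Hence
\[
C_nT^{(n)}_{2i-1}\,C_nT^{(n)}_{2i}=C_nU_nC_nV_n\,T^{(n+1)}_i=C_{n+1}T^{(n+1)}_i .
\]
Grouping the factors in pairs shows that the right side of \eqref{eq:fact} is the same word for $n$ and for $n+1$, with the blocks related as stated. This common word begins with $C_n$ for every $n$, so it is $\mathbf x$.
\end{proof}

Define
\[
S_n=\begin{cases}U_nC_nV_n&\text{if }p_n<q_n,\\ V_n&\text{if }q_n<p_n,\end{cases}\qquad L_n=00\,S_0S_1\cdots S_{n-1},\qquad \mathbf l=\lim_{n\to\infty}L_n .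
\]

\begin{proposition}\label{prop:least}
\begin{itemize}
\item[(a)] The word $\mathbf l$ is the least element of $\mathcal S_{\mathbf x}$; thus $\mathbf l=\mathbf l_{0,\,0<1,\,\mathbf x}$.
\item[(b)] For every $N\ge0$, the word $L_N$ ends with $0$, each run of $L_N$ has length $p_k$ or $q_k$ for some $k<N$, and $\mathbf l$ begins with $L_N1^{\mu_N}0$.
\end{itemize}
\end{proposition}

\begin{proof}
First, $L_n$ is a suffix of $C_n$. Indeed $L_0=C_0$, and if $L_n$ is a suffix of $C_n$, then $L_{n+1}=L_nS_n$ is a suffix of $C_nS_n$, which is $C_nU_nC_nV_n$ or $C_nV_n$, in both cases a suffix of $C_{n+1}$. Every factor of $\mathbf l$ is therefore a factor of some $C_n$, and $\mathbf l\in\mathcal S_{\mathbf x}$.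

For (b), induction on \eqref{eq:C} shows that $C_N$ begins and ends with $0$ and that its runs have lengths $p_k$ or $q_k$ with $k<N$. Since $L_N$ is a suffix of $C_N$ beginning with $0$, it ends with $0$ and its runs are runs of $C_N$. Finally $S_N$ begins with $1^{p_N}0$ if $p_N<q_N$, because $C_N$ begins with $0$, and equals $1^{q_N}0$ if $q_N<p_N$.

For (a) we prove by induction on $n$ that every suffix $\mathbf x'$ of $\mathbf x$ beginning with $00$ satisfies one of the following:
\begin{itemize}
\item[$(\mathrm A_n)$] the prefix of length $|L_n|$ of $\mathbf x'$ is greater than $L_n$;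
\item[$(\mathrm B_n)$] $\mathbf x'$ begins with $L_n$, and this occurrence of $L_n$ ends where some $n$-block ends.
\end{itemize}
Let $n=0$. Each $T^{(0)}_i$ begins and ends with $1$, and each $0$ in it is followed by a $1$. So the occurrences of $00$ in $\mathbf x$ are exactly the $0$-blocks, and $(\mathrm B_0)$ holds.

If $(\mathrm A_n)$ holds, then $(\mathrm A_{n+1})$ holds, because $L_n$ is a prefix of $L_{n+1}$. Suppose that $(\mathrm B_n)$ holds, with the $i$-th $n$-block. By Lemma~\ref{lem:fact}:
\begin{itemize}
\item if $i$ is odd, then $\mathbf x'=L_nU_nC_nV_n\cdots$, and this $V_n$ ends the $(n+1)$-block number $(i+1)/2$;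
\item if $i$ is even, then $\mathbf x'=L_nV_n\cdots$, and this $V_n$ ends the $(n+1)$-block number $i/2$.
\end{itemize}
Let $p_n<q_n$, so that $L_{n+1}=L_nU_nC_nV_n$ begins with $L_n1^{p_n}0$. For odd $i$ we get $(\mathrm B_{n+1})$. For even $i$ the word $\mathbf x'$ begins with $L_n1^{q_n}$, hence with $L_n1^{p_n}1$, and we get $(\mathrm A_{n+1})$. Let $q_n<p_n$, so that $L_{n+1}=L_n1^{q_n}0$. For even $i$ we get $(\mathrm B_{n+1})$. For odd $i$ the word $\mathbf x'$ begins with $L_n1^{p_n}$, hence with $L_n1^{q_n}1$, and we get $(\mathrm A_{n+1})$. This completes the induction.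

A suffix of $\mathbf x$ beginning with $01$ or $1$ exceeds $\mathbf l$ within the first two letters. So every factor of $\mathbf x$ of length $|L_n|$ is at least $L_n$, for every $n$. For $\mathbf y\in\mathcal S_{\mathbf x}$ the prefix of length $|L_n|$ is such a factor, for every $n$, and therefore $\mathbf y\ge\mathbf l$.
\end{proof}

If $q_n=2\cdot3^n-1<p_n$ for all $n$, then $\mathbf l=00V_0V_1V_2\cdots$ is the morphic word of Example~\ref{ex:toy}. What can make $\mathbf l$ non-morphic is the sequence of choices between $p_n$ and $q_n$.

\section{The counterexample}\label{sec:example}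

We want $\mathbf x$ to be morphic, so $p_n$ and $q_n$ should come from lengths of words $f^n(u)$. Lemma~\ref{lem:growth} below shows that, along each residue class of $n$ modulo a suitable integer, such a length is eventually $0$ or asymptotic to $Ck^d\lambda^k$. If the leading terms for $p_n$ and $q_n$ differ along a class, the choice is eventually constant along it. So the leading terms must agree, and the difference should be governed by a nonreal eigenvalue whose argument is an irrational multiple of $\pi$. We use $1+2\mathrm i=1+\mathrm i+\mathrm i$: a substitution on four symbols $X_j$ of weights $\mathrm i^j$ that replaces $X_j$ by $X_jX_{j+1}X_{j+1}$ multiplies the number of symbols by $3$ and the total weight by $1+2\mathrm i$.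

Let $r_n=\operatorname{Re}(1+2\mathrm i)^n$. As $1+2\mathrm i$ is a root of $X^2-2X+5$, we have $r_0=r_1=1$ and $r_{n+1}=2r_n-5r_{n-1}$; also $|r_n|\le5^{n/2}$.

\begin{lemma}\label{lem:sign}
\begin{itemize}
\item[(a)] $r_n\equiv1\pmod4$ for all $n$; in particular $r_n\neq0$ and $r_n\ne-1$.
\item[(b)] For all integers $a\ge0$ and $b\ge1$, the sequence $k\mapsto r_{a+bk}$ takes both signs infinitely often.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $r_{n-1}\equiv r_n\equiv1$, then $r_{n+1}\equiv2-5\equiv1\pmod 4$.

(b) Let $\theta=\arg(1+2\mathrm i)$, so that $r_n=5^{n/2}\cos n\theta$. The imaginary parts $s_n=5^{n/2}\sin n\theta$ are integers satisfying the same recurrence, with $s_1=2$; hence $s_{n+1}\equiv2s_n$ and $s_n\equiv2^n\not\equiv0\pmod5$ for $n\ge1$. So $n\theta\notin\pi\mathbb Z$ for all $n\ge1$, that is, $\theta/\pi$ is irrational. Then $b\theta/2\pi$ is irrational, and since every forward orbit of an irrational rotation is dense, the points $(a+bk)\theta$ with $k\ge k_1$ are dense modulo $2\pi$ for every $k_1$. The cosine takes both signs on them.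
\end{proof}

From now on
\[
p_n=2\cdot3^n+r_n,\qquad q_n=2\cdot3^n-1 ,
\]
and $\mathbf x$, $\mathbf l$, $\mu_n$ are as in Section~\ref{sec:choice} for these sequences, which are positive since $5^{n/2}\le3^n$. We have $p_n-q_n=r_n+1$, so Lemma~\ref{lem:sign}(a) gives $p_n\ne q_n$ and
\begin{equation}\label{eq:sign}
p_n<q_n\iff r_n<0 .
\end{equation}
The recurrence gives $r_0,\dots,r_5=1,1,-3,-11,-7,41$, so $p_0,\dots,p_5=3,7,15,43,155,527$ and $q_0,\dots,q_5=1,5,17,53,161,485$.

Since $p_n=2\cdot 3^n+r_n$, the symbol $X_j$ should be a word of length $2+\operatorname{Re}\mathrm i^j$, that is, $3,2,1,2$ for $j=0,1,2,3$, and the substitution on the $X_j$ has to be induced by a morphism on letters. Let $B=\{a_1,\dots,a_6,\eta,\zeta,c_1,c_2\}$, let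
\[
X_0=a_1a_2a_2,\qquad X_1=a_2a_3,\qquad X_2=a_4,\qquad X_3=a_5a_6,
\]
and define $f:B^*\to B^*$ by
\[
\begin{aligned}
&f(a_1)=a_1a_2a_2,&&f(a_2)=a_2a_3,&&f(a_3)=a_4a_4,\\
&f(a_4)=a_4a_5a_6a_5a_6,&&f(a_5)=a_5a_6,&&f(a_6)=a_1a_2a_2a_1a_2a_2,\\
&f(\eta)=\eta\eta\eta,&&f(\zeta)=\eta\eta\zeta,&&\\
&f(c_1)=c_1c_2,&&f(c_2)=a_1a_2a_2\,c_1c_2\,\eta\zeta .&&
\end{aligned}
\]
Let $h$ send $\zeta,c_1,c_2$ to $0$ and the other letters to $1$.

\begin{lemma}\label{lem:morphic}
The morphism $f$ is growing, all letters of $B$ occur in $f^\omega(c_1)$, and $\mathbf x=h(f^\omega(c_1))$.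
\end{lemma}

\begin{proof}
Every letter has an image of length at least $2$, so $|f^n(c)|\ge2^n$. Every letter is reached from $c_1$: the word $f(c_1)$ contains $c_2$, the word $f(c_2)$ contains $a_1,a_2,\eta,\zeta$, and then $a_3$, $a_4$ and $a_5,a_6$ occur in $f(a_2)$, $f(a_3)$ and $f(a_4)$. Next,
\[
\begin{aligned}
f(X_0)&=a_1a_2a_2\cdot a_2a_3\cdot a_2a_3=X_0X_1X_1, & f(X_1)&=a_2a_3\cdot a_4a_4=X_1X_2X_2,\\
f(X_2)&=a_4\cdot a_5a_6\cdot a_5a_6=X_2X_3X_3, & f(X_3)&=a_5a_6\cdot a_1a_2a_2\cdot a_1a_2a_2=X_3X_0X_0 .
\end{aligned}
\]
Hence $f^n(X_0)$ is a product of $3^n$ words $X_j$. If $X_j$ appears $N_j$ times in this product, then $\sum_jN_j\mathrm i^j=(1+2\mathrm i)^n$, because one application of $f$ replaces a term $\mathrm i^j$ by $\mathrm i^j+2\mathrm i^{j+1}$. Therefore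
\[
|f^n(X_0)|=\sum_jN_j\,(2+\operatorname{Re}\mathrm i^j)=2\cdot3^n+r_n=p_n ,
\]
and $hf^n(X_0)=U_n$. As in Example~\ref{ex:toy}, $f^n(\eta\zeta)=\eta^{2\cdot3^n-1}\zeta$, so $hf^n(\eta\zeta)=V_n$. Finally $h(c_1c_2)=00$ and $f(c_1c_2)=c_1c_2\cdot X_0\cdot c_1c_2\cdot\eta\zeta$, so the words $hf^n(c_1c_2)$ satisfy the recursion \eqref{eq:C} and equal $C_n$. Since $f^{n+1}(c_1)=f^n(c_1c_2)$, we obtain $h(f^\omega(c_1))=\lim C_n=\mathbf x$.
\end{proof}

It remains to show that $\mathbf l$ is not morphic. For this the runs of lengths $\mu_N$ must be recognizable in $\mathbf l$ itself, without reference to the way $\mathbf l$ was built. The size of a run does this. The numbers $p_k$ and $q_k$ lie in the interval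
\[
I_k=[\,2\cdot3^k-5^{k/2},\ 2\cdot3^k+5^{k/2}\,].
\]
The right end of $I_k$ is smaller than the left end of $I_{k+1}$, because $(1+\sqrt5)\,5^{k/2}<4\cdot3^k$. So the intervals $I_k$ are pairwise disjoint. By Proposition~\ref{prop:least}(b) the length of a run of $\mathbf l$ lies in some $I_k$; we call this unique $k$ the \emph{level} of the run. It depends only on the length.

\begin{lemma}\label{lem:level}
\begin{itemize}
\item[(a)] A run of $\mathbf l$ of length $\ell$ and level $k$ satisfies $\bigl|\ell/(2\cdot3^k)-1\bigr|\le\frac12(\sqrt5/3)^k$ and $\ell\le3^{k+1}$.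
\item[(b)] For every $N\ge0$, the first run of level at least $N$ in $\mathbf l$ has length $\mu_N$.
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) follows from $\ell\in I_k$ and $5^{k/2}\le 3^k$. For (b), Proposition~\ref{prop:least}(b) says that $\mathbf l$ begins with $L_N1^{\mu_N}0$, that $L_N$ ends with $0$, and that all runs of $L_N$ have level less than $N$; the run $1^{\mu_N}$ has level $N$.
\end{proof}

\section{Growth of the entries of powers of a nonnegative matrix}\label{sec:growth}

Run lengths of a morphic word will be expressed as $u^TM^kv$ with nonnegative integer data. Such a sequence may oscillate: for the permutation matrix of a transposition, a diagonal entry of $M^k$ is $1,0,1,0,\dots$. Passing to a power of $M$ removes all oscillation from the leading term.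

\begin{lemma}\label{lem:growth}
Let $M$ be a square matrix of nonnegative integers. There is $Q\ge1$ such that for all nonnegative integer vectors $u,v$ the sequence $k\mapsto u^TM^{Qk}v$ is either $0$ for all large $k$, or asymptotic to $Ck^d\lambda^k$ for some $C>0$, $d\in\mathbb N$, $\lambda\ge1$.
\end{lemma}

We recall the facts from Perron--Frobenius theory that are needed. A nonnegative square matrix $M$ defines a digraph with an edge $x\to y$ of weight $M_{xy}$ whenever $M_{xy}>0$, and $(M^k)_{xy}$ is the sum, over all walks of length $k$ from $x$ to $y$, of the product of the weights. The \emph{classes} of $M$ are the equivalence classes of vertices under mutual reachability; $M_K$ denotes the diagonal block on a class $K$. A class either contains an edge or is a single vertex without loop. A matrix is \emph{primitive} if some power has only positive entries; powers and nonzero blocks behave as follows.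
\begin{itemize}
\item[(PF1)] If the class $K$ contains an edge and $h_K$ is the greatest common divisor of the lengths of the closed walks in $K$, then $(M_K)^{h_K}$ is, up to a permutation of $K$, a direct sum of primitive matrices.
\item[(PF2)] If $P$ is primitive, there is $\varrho>0$ such that $\varrho^{-k}P^k$ converges to a matrix with positive entries. In particular all powers of $P$ are primitive.
\end{itemize}

\begin{proof}[Proof of Lemma~\ref{lem:growth}]
Call a sequence $(a_k)_{k\ge0}$ of nonnegative reals \emph{regular} if it is eventually $0$ or $a_k\sim Ck^d\lambda^k$ with $C>0$, $d\in\mathbb N$, $\lambda>0$. The plan is to write each entry of $M^{Qk}$ in terms of the primitive blocks, where (PF2) applies, by operations that preserve regularity.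

\medskip\noindent\emph{Sums and shifts.} A nonnegative linear combination of regular sequences is regular: the terms with the lexicographically largest pair $(\lambda,d)$ dominate, and their constants add up without cancellation. The shifted sequence $0,a_0,a_1,\dots$ is regular, with $C$ replaced by $C/\lambda$.

\medskip\noindent\emph{Convolutions.} Let $a,b$ be regular and $(a*b)_k=\sum_{j=0}^kb_ja_{k-j}$. If one of the two is eventually $0$, then $a*b$ is a finite nonnegative combination of iterated shifts of the other. Otherwise let $a_k\sim Ak^s\lambda^k$ and $b_k\sim Bk^t\kappa^k$, with $\lambda\ge\kappa$ by symmetry.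

Suppose $\lambda>\kappa$. For $k\ge1$,
\[
\frac{(a*b)_k}{k^s\lambda^k}=\sum_{j=0}^kb_j\lambda^{-j}\cdot\frac{a_{k-j}}{k^s\lambda^{k-j}} .
\]
For fixed $j$ the last fraction tends to $A$. There is $A'$ with $a_m\le A'(1+m)^s\lambda^m$ for all $m$, so the fraction is at most $A'(1+k)^s/k^s\le2^sA'$. The series $\sum_jb_j\lambda^{-j}$ converges, and its sum is positive because $b_j>0$ for large $j$. By dominated convergence, $(a*b)_k\sim A\bigl(\sum_jb_j\lambda^{-j}\bigr)k^s\lambda^k$.

Suppose $\lambda=\kappa$. Write $a_j\lambda^{-j}=Aj^s+\epsilon_j(1+j)^s$ and $b_j\lambda^{-j}=Bj^t+\epsilon'_j(1+j)^t$ with $\epsilon_j,\epsilon'_j\to0$ and $0^0=1$. Then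
\[
\lambda^{-k}(a*b)_k=AB\sum_{j=0}^k(k-j)^sj^t+R_k,
\]
where
\[
|R_k|\le(1+k)^{s+t}\sum_{j=0}^k\bigl(A|\epsilon'_j|+B|\epsilon_{k-j}|+|\epsilon_{k-j}|\,|\epsilon'_j|\bigr)=o(k^{s+t+1}),
\]
since $\epsilon'$ is bounded and the arithmetic means of a null sequence tend to $0$. The main sum is $k^{s+t+1}$ times a Riemann sum for $\int_0^1(1-x)^sx^t\,dx>0$. So $a*b$ is regular, with exponent $s+t+1$.

\medskip\noindent\emph{Choice of $Q$.} Let $Q\ge1$ be a common multiple of the numbers $h_K$, and let $M'=M^Q$. A walk of $M$ between two vertices of a class $K$ stays in $K$, so the diagonal block of $M'$ on $K$ is $(M_K)^Q$. By (PF1) and (PF2) this block is a direct sum of primitive matrices, or it is the $1\times1$ zero matrix. Two vertices in the same class of $M'$ are in the same class of $M$. Hence every class $K'$ of $M'$ has a primitive diagonal block or is a single vertex without loop, and for $x,y\in K'$ the sequence $k\mapsto((M'_{K'})^k)_{xy}$ is regular: it is asymptotic to $c\varrho^k$ with $c,\varrho>0$ by (PF2), or it is $1,0,0,\dots$.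

\medskip\noindent\emph{Walks.} A walk of $M'$ from $x$ to $y$ never returns to a class it has left. So it visits a chain of distinct classes $K_0,\dots,K_m$, entering $K_i$ at a vertex $x_i$ and leaving it at a vertex $y_i$, with $x_0=x$ and $y_m=y$. Sorting the walks by these data gives
\[
(M'^k)_{xy}=\sum\ \prod_{i=0}^{m-1}M'_{y_ix_{i+1}}\ \sum_{k_0+\dots+k_m=k-m}\ \prod_{i=0}^m\bigl((M'_{K_i})^{k_i}\bigr)_{x_iy_i},
\]
where the outer sum runs over the finitely many choices of $m$, of the chain and of the vertices $x_i,y_i$. The inner sum is an $m$-fold shift of a convolution of regular sequences. Hence $k\mapsto(M'^k)_{xy}$ is regular, and so is $k\mapsto u^TM'^kv$. If this sequence of integers is not eventually $0$, it is at least $1$ for all large $k$, which excludes $\lambda<1$.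
\end{proof}

\section{Runs in a morphic binary word}\label{sec:runs}

The next proposition says that, apart from finitely many lengths, the runs of a morphic binary word fall into families $i,\varphi(i),\varphi^2(i),\dots$ whose lengths are given by powers of one matrix, that the families start from finitely many vectors, and that the map $\varphi$ respects the order of the runs.

\begin{proposition}\label{prop:gaps}
Let $\mathbf y\in\{0,1\}^\omega$ be a morphic word that begins with $0$ and contains infinitely many $0$'s. Then there are a factorization
\begin{equation}\label{eq:gaps}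
\mathbf y=Y_0\,1^{\ell_0}\,Y_1\,1^{\ell_1}\,Y_2\,1^{\ell_2}\cdots\qquad(\ell_i\ge0),
\end{equation}
with the $Y_i$ taken from a finite set of words that begin and end with $0$, a square matrix $M$ and vectors $u,v_0,v_1,\dots$ with entries in $\mathbb N$, and a strictly increasing map $\varphi:\mathbb N\to\mathbb N$ with $\varphi(i)>i$ for all $i$, such that
\begin{itemize}
\item[(a)] $\ell_i=u^Tv_i$ and $v_{\varphi(i)}=Mv_i$ for all $i$;
\item[(b)] the set $\{v_j:j\notin\varphi(\mathbb N)\}$ is finite;
\item[(c)] for every $j$, the sequence $t\mapsto u^TM^tv_j$ is eventually $0$ or asymptotic to $Ct^d\lambda^t$ with $C>0$, $d\in\mathbb N$, $\lambda\ge1$.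
\end{itemize}
\end{proposition}

\begin{proof}
Let $\mathbf y=h(\mathbf w)$ with $\mathbf w=g^\omega(e)$, where $g:D^*\to D^*$ may be erasing and $h:D\to\{0,1\}$ is a coding.

\medskip\noindent\emph{Letters that produce zeros.} The difficulty is that a letter coded $1$ may have descendants coded $0$, and conversely, so the runs of $\mathbf y$ are not mapped to runs by $g$. We sort the letters by their descendants instead, after replacing $g$ by a power for which the set of descendants is stable. For $X\subseteq D$ let $F(X)=\bigcup_{y\in X}\operatorname{alph}(g(y))$, so that $\operatorname{alph}(g(u))=F(\operatorname{alph}(u))$ for every word $u$. A self-map of a finite set has an idempotent power; choose $P\ge1$ with $F^{2P}=F^P$ and put $G=g^P$, $H=hG$. Then $\operatorname{alph}(G^k(y))=\operatorname{alph}(G(y))$ for all $k\ge1$ and $y\in D$, while $\mathbf w=G^\omega(e)=G(\mathbf w)$ and $\mathbf y=H(\mathbf w)$. Let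
\[
Z=\{y\in D:H(y)\in1^*\},\qquad N=D\setminus Z .
\]
For each $k\ge1$, the word $hG^k(y)$ contains $0$ if and only if $y\in N$. With $k=2$ this gives two facts, since $hG^2(y)=H(G(y))$ is the product of the words $H(y')$ over the letters $y'$ of $G(y)$:
\begin{equation}\label{eq:ZN}
G(y)\in Z^*\ \text{ for } y\in Z,\qquad G(y)\text{ contains a letter of }N\ \text{ for } y\in N .
\end{equation}
As $\mathbf y=H(\mathbf w)$ has infinitely many $0$'s, $\mathbf w$ has infinitely many letters of $N$. Also $e\in N$, for otherwise $G^k(e)\in Z^*$ for all $k$ and $\mathbf w\in Z^\omega$. Write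
\[
\mathbf w=y_0z_0y_1z_1y_2z_2\cdots,\qquad y_i\in N,\quad z_i\in Z^*,\quad y_0=e ,
\]
and call the triple $(y_i,z_i,y_{i+1})$ at this place \emph{gap $i$}. For $y\in N$ write $H(y)=1^{a(y)}Y(y)1^{b(y)}$ with $Y(y)$ beginning and ending with $0$. Since $\mathbf y$ begins with $0$ we have $a(y_0)=0$, and $\mathbf y=H(\mathbf w)$ is the factorization \eqref{eq:gaps} with
\[
Y_i=Y(y_i),\qquad \ell_i=b(y_i)+|H(z_i)|+a(y_{i+1}) .
\]

\medskip\noindent\emph{The action of $G$ on gaps.} For $y\in N$ let $\operatorname{fi}(y)$ and $\operatorname{la}(y)$ be the first and last letters of $N$ in $G(y)$, possibly the same occurrence, and let $A_y,B_y\in Z^*$ be the prefix of $G(y)$ before the first and the suffix after the last. In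
\[
\mathbf w=G(\mathbf w)=G(y_0)G(z_0)G(y_1)G(z_1)\cdots
\]
each $G(y_i)$ contains a letter of $N$ and no $G(z_i)$ does, by \eqref{eq:ZN}. Let $\varphi_1(i)$ be the index such that $y_{\varphi_1(i)}$ is the last letter of $N$ in the displayed $G(y_i)$. Then $\varphi_1$ is strictly increasing, and gap $\varphi_1(i)$ is
\begin{equation}\label{eq:child}
\bigl(\operatorname{la}(y_i),\ B_{y_i}G(z_i)A_{y_{i+1}},\ \operatorname{fi}(y_{i+1})\bigr).
\end{equation}
We have $\varphi_1(0)\ge1$: otherwise $G(e)=ez$ with $z\in Z^*$, and $\mathbf w=e\,z\,G(z)\,G^2(z)\cdots$ would contain a single letter of $N$. Hence $\varphi_1(i)\ge\varphi_1(0)+i>i$. If $j\notin\varphi_1(\mathbb N)$, then $y_j$ lies in some $G(y_i)$ and is not its last letter of $N$, so $y_jz_jy_{j+1}$ is a factor of $G(y_i)$. Only finitely many triples occur for such gaps.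

\medskip\noindent\emph{Linearization.} The length $\ell_i$ depends on the two end letters of the gap and on the number of occurrences of each letter in $z_i$, and by \eqref{eq:child} these data for gap $\varphi_1(i)$ depend only on the data for gap $i$. Let $\operatorname{Par}(z)\in\mathbb N^Z$ be the Parikh vector of $z\in Z^*$, whose entries count the occurrences of the letters. With the standard basis vectors $\mathbf e_x$ indexed by the disjoint union of $N\times N$ and $Z$, put
\[
v_i=\mathbf e_{(y_i,y_{i+1})}+\operatorname{Par}(z_i),\qquad u_{(y,y')}=b(y)+a(y'),\qquad u_z=|H(z)|\quad(z\in Z),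
\]
and let $M_1$ be the nonnegative integer matrix with
\[
M_1\mathbf e_{(y,y')}=\mathbf e_{(\operatorname{la}(y),\operatorname{fi}(y'))}+\operatorname{Par}(B_yA_{y'}),\qquad M_1\mathbf e_z=\operatorname{Par}(G(z)).
\]
Then $\ell_i=u^Tv_i$, and \eqref{eq:child} says $v_{\varphi_1(i)}=M_1v_i$.

\medskip\noindent\emph{Passing to a power.} Let $Q$ be given by Lemma~\ref{lem:growth} for $M_1$, and put $M=M_1^Q$, $\varphi=\varphi_1^Q$. Then $\varphi$ is strictly increasing, $\varphi(i)>i$, and (a) and (c) hold. Let $j\notin\varphi(\mathbb N)$. Taking preimages under $\varphi_1$ as long as possible, we write $j=\varphi_1^s(j')$ with $j'\notin\varphi_1(\mathbb N)$, and $s<Q$ because $j\notin\varphi_1^Q(\mathbb N)$. So $v_j=M_1^sv_{j'}$ takes finitely many values, which is (b).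
\end{proof}

\begin{example}\label{ex:gaps}
For the morphism $g$ of Example~\ref{ex:toy} one may take $G=g$. Then $H(s)=0010$, $H(t)=\varepsilon$, $H(\eta)=111$, $H(\zeta)=110$, so $N=\{s,\zeta\}$ and $Z=\{t,\eta\}$; the letter $t$ is coded $0$ but belongs to $Z$. We have $\mathbf w=s\cdot t\eta\cdot\zeta\cdot\eta^5\cdot\zeta\cdot\eta^{17}\cdot\zeta\cdots$ and $\varphi_1(i)=i+1$. Formula \eqref{eq:child} sends gap $0$, which is $(s,t\eta,\zeta)$, to $(\zeta,\eta^3\cdot\eta^2,\zeta)$, and $\ell_0=0+3+2=5$, $\ell_1=0+15+2=17$. The run of length $1$ lies inside $Y_0=0010$.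
\end{example}

\section{The least element is not morphic}\label{sec:notmorphic}

Suppose that the word $\mathbf l$ of Section~\ref{sec:example} is morphic. It begins with $0$ and has infinitely many $0$'s, so Proposition~\ref{prop:gaps} applies. The runs of $\mathbf l$ are the runs inside the words $Y_i$, of which there are finitely many lengths, and the blocks $1^{\ell_i}$ with $\ell_i>0$, which appear in the order of $i$. We refer to the index $i$ as \emph{gap $i$}, and if $\ell_i>0$ we write $\operatorname{lev}(i)$ for the level of its run; gaps with $\ell_i=0$ have no level.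

By Lemma~\ref{lem:level}(b) the numbers $\mu_N$ are lengths of first runs of level at least $N$. The difficulty is that these runs may belong to different families $j,\varphi(j),\varphi^2(j),\dots$ for different $N$. We show that the level rises at a constant speed in each family, and that one family of maximal speed $m$ supplies the first run for all large $N$ in a residue class modulo $m$.

\subsection*{Types and their speeds}
Since $\varphi$ is injective and $\varphi(i)>i$, every gap can be written uniquely as $\varphi^t(j)$ with $t\ge0$ and $j\notin\varphi(\mathbb N)$. We call $t$ the \emph{age} and the vector $\tau=v_j$ the \emph{type} of the gap; its length is $\ell_\tau(t)=u^TM^t\tau$. There are finitely many types, and every positive value $\ell_\tau(t)$ is the length of a run of $\mathbf l$, namely that of gap $\varphi^t(j)$. A type is \emph{bounded} or \emph{unbounded} according to the sequence $\ell_\tau$.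

Let $\tau$ be unbounded. By Proposition~\ref{prop:gaps}(c), $\ell_\tau(t)\sim Ct^d\lambda^t$ with $\lambda\ge1$ and $(\lambda,d)\ne(1,0)$; so $\ell_\tau(t)\to\infty$ and $\ell_\tau(t+1)/\ell_\tau(t)\to\lambda$. For large $t$ let $\Lambda_\tau(t)$ be the level of a run of length $\ell_\tau(t)$. Lemma~\ref{lem:level}(a) gives $\Lambda_\tau(t)\to\infty$ and then $\ell_\tau(t)/(2\cdot3^{\Lambda_\tau(t)})\to1$. Therefore
\[
3^{\Lambda_\tau(t+1)-\Lambda_\tau(t)}=\frac{\ell_\tau(t+1)}{\ell_\tau(t)}\cdot\frac{\ell_\tau(t)}{2\cdot3^{\Lambda_\tau(t)}}\cdot\frac{2\cdot3^{\Lambda_\tau(t+1)}}{\ell_\tau(t+1)}\ \longrightarrow\ \lambda .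
\]
A sequence of integer powers of $3$ with a positive limit is eventually constant. So $\Lambda_\tau(t+1)-\Lambda_\tau(t)$ is eventually a constant integer $m_\tau$, the \emph{speed} of $\tau$, and $m_\tau\ge1$ because $\Lambda_\tau(t)\to\infty$. This is where we use that $p_k$ and $q_k$ have the same leading term $2\cdot3^k$. Choose $t_0$ such that $\ell_\tau(t)>0$ and $\Lambda_\tau(t+1)=\Lambda_\tau(t)+m_\tau$ for all unbounded $\tau$ and all $t\ge t_0$.

The runs inside the $Y_i$, the runs of gaps of bounded type, and the runs of gaps of unbounded type and age at most $t_0$ have finitely many lengths in total. Fix an integer $n$ larger than all their levels. Since $\mathbf l$ has runs of every level, unbounded types exist; let $m$ be the largest speed. For $N\ge n$ let $\Gamma_N$ be the set of gaps of level at least $N$. Every run of level at least $n$ is the run of a gap $i\in\Gamma_n$; such a gap has unbounded type and age greater than $t_0$, and we write $m(i)$ for the speed of its type. For $i\in\Gamma_n$,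
\begin{equation}\label{eq:speed}
\operatorname{lev}(\varphi^k(i))=\operatorname{lev}(i)+k\,m(i)\qquad(k\ge0),
\end{equation}
and the gap $\varphi^{-1}(i)$ exists, has age at least $t_0$, and has level $\operatorname{lev}(i)-m(i)\ge\operatorname{lev}(i)-m$. The last fact gives $\Gamma_{N+m}\subseteq\varphi(\Gamma_N)$ for $N\ge n$, and by induction on $k$
\begin{equation}\label{eq:nest}
\Gamma_{n+km}\subseteq\varphi^k(\Gamma_n)\qquad(k\ge0).
\end{equation}

\subsection*{The first run of high level}
Some gap has a type of speed $m$, and its images under $\varphi^k$ have the same type and levels tending to infinity. So there is a least $j^*\in\Gamma_n$ with $m(j^*)=m$, and $\varphi^k(j^*)\in\Gamma_{n+km}$ for all $k$ by \eqref{eq:speed}. Suppose that $i\in\Gamma_{n+km}$ and $i<\varphi^k(j^*)$. By \eqref{eq:nest}, $i=\varphi^k(j)$ with $j\in\Gamma_n$, and $j<j^*$ because $\varphi^k$ is increasing. Then $m(j)\le m-1$ by the choice of $j^*$, and \eqref{eq:speed} yields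
\[
\operatorname{lev}(j)=\operatorname{lev}(i)-k\,m(j)\ge n+km-k(m-1)=n+k .
\]
There are finitely many $j<j^*$, so this is impossible once $k\ge k_0$, for a suitable $k_0$: the slower families in front of $j^*$ have fallen behind. Hence for $k\ge k_0$ the first run of level at least $n+km$ in $\mathbf l$ is that of gap $\varphi^k(j^*)$. By Lemma~\ref{lem:level}(b) and Proposition~\ref{prop:gaps}(a),
\begin{equation}\label{eq:tk}
\min(p_{n+km},q_{n+km})=\mu_{n+km}=u^TM^kv_{j^*}\qquad(k\ge k_0).
\end{equation}

\subsection*{The contradiction}
A sequence $(a_k)_{k\ge0}$ of complex numbers is a \emph{linear recurrence sequence} if there are constants $c_1,\dots,c_d$ with $a_{k+d}=c_1a_{k+d-1}+\dots+c_da_k$ for all $k$. Geometric sequences are of this kind; so is $a_k=u^TM^kv$, by the Cayley--Hamilton theorem; and so are linear combinations of two such sequences, which satisfy the recurrence given by the product of the two characteristic polynomials. The Skolem--Mahler--Lech theorem states that the zero set of a linear recurrence sequence over a field of characteristic $0$ is the union of a finite set and finitely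 many infinite arithmetic progressions. In particular an infinite zero set contains an infinite arithmetic progression.

Put $t_k=u^TM^kv_{j^*}$. As functions of $k$, the numbers $p_{n+km}$ and $q_{n+km}$ are linear combinations of geometric sequences with ratios $3^m$, $(1\pm2\mathrm i)^m$ and $1$. So $t_k-p_{n+km}$ and $t_k-q_{n+km}$ are linear recurrence sequences. By \eqref{eq:tk}, for each $k\ge k_0$ one of the two vanishes, so one of them has an infinite zero set, which contains a progression $\{a+bk':k'\ge0\}$ with $b\ge1$. Put $N_{k'}=n+(a+bk')m$. For all large $k'$, equation \eqref{eq:tk} shows that the minimum of $p_{N_{k'}}$ and $q_{N_{k'}}$ is attained at the same one of the two sequences, and by \eqref{eq:sign} the sign of $r_{N_{k'}}$ is constant. Since $N_{k'}$ runs through an arithmetic progression with difference $bm\ge1$, this contradicts Lemma~\ref{lem:sign}(b). So $\mathbf l$ is not morphic, and together with Proposition~\ref{prop:least}(a) and Lemma~\ref{lem:morphic} this proves Theorem~\ref{thm:A}. \qed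

\section{Growing morphisms with a rank-preserving coding}\label{sec:positive}

\subsection*{Elementary morphisms}
The rule ``compare the images under $\gamma$'' is a total order on infinite words only if $\gamma$ is injective on them, and a growing morphism need not be: take $f(a)=f(b)=ab$. The rank repairs this. For morphisms that can be composed,
\begin{equation}\label{eq:rk}
\operatorname{rk}(\gamma_1\gamma_2)\le\min\bigl(\operatorname{rk}(\gamma_1),\operatorname{rk}(\gamma_2)\bigr),
\end{equation}
since a factorization of either factor through $E^*$ gives one of the product. Also $\operatorname{rk}(\gamma)\le\min(|B|,|A|)$ for $\gamma:B^*\to A^*$. We call $\gamma$ \emph{elementary} if $\operatorname{rk}(\gamma)=|B|$. An elementary morphism is nonerasing: if $\gamma(c)=\varepsilon$, then $\gamma$ factors through $(B\setminus\{c\})^*$ by deleting $c$. A nonerasing morphism extends to a continuous map on infinite words, the first $k$ letters of the image being determined by the first $k$ letters of the argument.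

\begin{lemma}[Ehrenfeucht--Rozenberg]\label{lem:ER}
An elementary morphism $\gamma:E^*\to A^*$ is injective on $E^\omega$.
\end{lemma}

\begin{proof}
Take a counterexample with $\sum_{c\in E}|\gamma(c)|$ minimal, and $Y\ne Y'$ with $\gamma(Y)=\gamma(Y')$. After canceling the longest common prefix of $Y$ and $Y'$ we have $Y=eY_1$ and $Y'=e'Y_1'$ with letters $e\ne e'$. The words $\gamma(e)$ and $\gamma(e')$ are prefixes of the same infinite word, so we may assume $\gamma(e')=\gamma(e)t$. If $t=\varepsilon$, then $\gamma$ factors through $(E\setminus\{e'\})^*$ by replacing $e'$ with $e$, which is impossible. So $t\neq\varepsilon$. Define $\xi:E^*\to E^*$ and $\gamma_1:E^*\to A^*$ by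
\[
\xi(e')=ee',\qquad\gamma_1(e')=t,\qquad \xi(c)=c,\quad\gamma_1(c)=\gamma(c)\quad(c\ne e').
\]
Then $\gamma=\gamma_1\xi$, so $\gamma_1$ is elementary by \eqref{eq:rk}, its total length is smaller because $\gamma(e)\ne\varepsilon$, and $\gamma_1(\xi(Y))=\gamma_1(\xi(Y'))$. Now $\xi(Y)=e\,\xi(Y_1)$ and $\xi(Y')=ee'\xi(Y_1')$, and $\xi(Y_1)$ does not begin with $e'$, since no $\xi(c)$ does. So $\xi(Y)\ne\xi(Y')$, contradicting minimality.
\end{proof}

The extremal words will come out as infinite products of the following form; Example~\ref{ex:toy} is the case $\Pi=00$, $v=\eta\zeta$.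

\begin{lemma}\label{lem:prod}
Let $\gamma:E^*\to A^*$ and $G:E^*\to E^*$ be nonerasing, let $v\in E^*$ be nonempty and $\Pi\in A^*$. Then $\mathbf y=\Pi\,\gamma(v)\,\gamma(G(v))\,\gamma(G^2(v))\cdots$ is morphic.
\end{lemma}

\begin{proof}
Replacing $\Pi$ by $\Pi\gamma(v)$ and $v$ by $G(v)$, we may assume that $\Pi=\Pi_0\cdots\Pi_d$ is nonempty. To turn $\gamma$ into a coding, we spell each letter $c$ as a block of $|\gamma(c)|$ new letters and let the first letter of the block carry the action of $G$. Take letters $(c,j)$ for $c\in E$, $0\le j<|\gamma(c)|$, and letters $\hat0,\dots,\hat d$. Let $\operatorname{bl}$ be the morphism with $\operatorname{bl}(c)=(c,0)(c,1)\cdots(c,|\gamma(c)|-1)$, and define $\chi$ by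
\[
\chi((c,0))=\operatorname{bl}(G(c)),\qquad\chi(\hat0)=\hat0\hat1\cdots\hat d\,\operatorname{bl}(v),
\]
and $\chi=\varepsilon$ on all other letters. Then $\chi\circ\operatorname{bl}=\operatorname{bl}\circ G$, so
\[
\chi^k(\hat0)=\hat0\hat1\cdots\hat d\,\operatorname{bl}(v)\operatorname{bl}(G(v))\cdots\operatorname{bl}(G^{k-1}(v)),
\]
and the lengths tend to infinity because all $G^j(v)$ are nonempty. The coding that sends $\hat s$ to $\Pi_s$, and $(c,j)$ to the letter at position $j$ of $\gamma(c)$, counted from $0$, maps $\chi^\omega(\hat0)$ to $\mathbf y$.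
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:B}}
The second statement follows from the first with $h$ the identity and $f$ restricted to $\operatorname{alph}(\mathbf x)^*$, which $f$ maps into itself because $f(\mathbf x)=\mathbf x$. We prove the first. Fix $\rho$ and $a$, and let $\mathbf l=\mathbf l_{a,\rho,\mathbf x}$.

\medskip\noindent\emph{Step 1: reduction to injective morphisms.} By \eqref{eq:rk} the sequences $\operatorname{rk}(f^n)$ and $\operatorname{rk}(hf^n)$ are nonincreasing, hence eventually constant, and by hypothesis their final values are the same number $r$. Replacing $f$ by a power changes neither $\mathbf w$ nor the hypotheses, so we may assume $\operatorname{rk}(f^n)=\operatorname{rk}(hf^n)=r$ for all $n\ge1$. Write $f=\beta\alpha$ with $\alpha:B^*\to E^*$, $\beta:E^*\to B^*$, $|E|=r$, and put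
\[
g=\alpha\beta:E^*\to E^*,\qquad\psi=h\beta:E^*\to A^* .
\]
For $n\ge0$ the morphism $\psi g^n\alpha=hf^{n+1}$ has rank $r$, so $\operatorname{rk}(\psi g^n)\ge r=|E|$ by \eqref{eq:rk}. Thus $\psi g^n$ is elementary, hence nonerasing and, by Lemma~\ref{lem:ER}, injective on $E^\omega$. This is the only use of the rank hypothesis. The case $n=1$ shows that $g$ is nonerasing and injective on $E^\omega$, and the case $n=0$ that $\beta$ is nonerasing. From $\beta g^n=f^n\beta$ we get $|f^n(\beta(e))|\le|g^n(e)|\cdot\max_c|\beta(c)|$, so $g$ is growing because $f$ is. Replacing $f$ by $f^q=\beta(g^{q-1}\alpha)$ keeps $\beta$ and $\psi$ and replaces $g$ by $g^q$. So we may assume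
\begin{equation}\label{eq:two}
|g(e)|\ge2\qquad(e\in E).
\end{equation}
The growing morphism $f=\beta\alpha$ is nonerasing, so $\alpha$ is nonerasing and $\mathbf w'=\alpha(\mathbf w)$ is an infinite word. It satisfies $\beta(\mathbf w')=f(\mathbf w)=\mathbf w$, hence $g(\mathbf w')=\mathbf w'$ and $\psi(\mathbf w')=\mathbf x$. Let $\mathcal S'=\mathcal S_{\mathbf w'}$.

\medskip\noindent\emph{Step 2: desubstitution.} Every $\mathbf y\in\mathcal S_{\mathbf x}$ has the form $\sigma^i\psi(Y)$ with $Y\in\mathcal S'$ and $0\le i<|\psi(Y_0)|$. Indeed, the prefix of length $k$ of $\mathbf y$ occurs in $\mathbf x=\psi(w'_0)\psi(w'_1)\cdots$ and starts inside some $\psi(w'_{j_k})$; so it is a prefix of $\sigma^{i_k}\psi(\sigma^{j_k}\mathbf w')$ with $i_k<|\psi(w'_{j_k})|$. Along a subsequence $i_k=i$ is constant and $\sigma^{j_k}\mathbf w'$ converges to a word $Y$, which lies in $\mathcal S'$ and has $Y_0=w'_{j_k}$ for large $k$ in the subsequence. By continuity $\mathbf y=\sigma^i\psi(Y)$. Conversely, a factor of $\psi(Y)$ with $Y\in\mathcal S'$ is a factor of $\psi(u)$ for a factor $u$ of $\mathbf w'$, hence a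 factor of $\mathbf x$; so all shifts of $\psi(Y)$ lie in $\mathcal S_{\mathbf x}$. The same argument with $\mathbf w'=g(\mathbf w')$ in place of $\mathbf x=\psi(\mathbf w')$ shows that every element of $\mathcal S'$ is $\sigma^ig(Y)$ with $Y\in\mathcal S'$, $0\le i<|g(Y_0)|$, and that all shifts of $g(Y)$ lie in $\mathcal S'$.

\medskip\noindent\emph{Step 3: the orders $<_n$ are eventually periodic.} For $n\ge0$ and $Y,Y'\in E^\omega$ write $Y<_nY'$ if $\psi g^n(Y)<_\rho\psi g^n(Y')$. By injectivity this is a total order on $E^\omega$. It has two properties: for $u\in E^*$,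
\begin{equation}\label{eq:cancel}
uY<_nuY'\iff Y<_nY',\qquad\qquad Y<_{n+1}Y'\iff g(Y)<_ng(Y').
\end{equation}
These orders need not be lexicographic for an order of $E$, so it is not evident that there are finitely many of them. We show that each is determined by its behavior on windows of one fixed length.

The set $\Delta=\{(Y,Y'):Y_0\ne Y'_0\}$ is compact. On $\Delta$ the length $c$ of the longest common prefix of $g(Y)$ and $g(Y')$ is finite by injectivity, and it is locally constant, being determined by the first $c+1$ letters of $Y$ and $Y'$. The same holds for $\psi$. So both lengths are bounded on $\Delta$ by some $K\ge0$. Let $W=K+1$, and let $\mathcal P$ be the finite set of pairs $(s,s')\in E^W\times E^W$ with $s_0\ne s'_0$.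

Let $(s,s')\in\mathcal P$, $Y\in sE^\omega$, $Y'\in s'E^\omega$. The words $g(Y)$ and $g(Y')$ first differ at a position $c\le K$, which lies inside the prefixes $g(s)$ and $g(s')$; so $c$ depends only on $(s,s')$. By \eqref{eq:two}, $|g(s)|,|g(s')|\ge2W\ge c+W$. Hence the factors of length $W$ of $g(s)$ and $g(s')$ starting at position $c$ exist; they form a pair $\Theta(s,s')\in\mathcal P$, and they are prefixes of $\sigma^cg(Y)$ and $\sigma^cg(Y')$.

We claim that the outcome of the comparison of $Y$ and $Y'$ under $<_n$ depends only on $(s,s')$; call it $\operatorname{sgn}_n(s,s')$. For $n=0$ this holds because $\psi(Y)$ and $\psi(Y')$ first differ at a position at most $K$, inside $\psi(s)$ and $\psi(s')$, which have length at least $W$. If it holds for $n$, then \eqref{eq:cancel} gives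
\[
Y<_{n+1}Y'\iff g(Y)<_ng(Y')\iff\sigma^cg(Y)<_n\sigma^cg(Y'),
\]
and the last comparison has outcome $\operatorname{sgn}_n(\Theta(s,s'))$. So the claim holds for $n+1$, and $\operatorname{sgn}_n=\operatorname{sgn}_0\circ\Theta^n$. As $\mathcal P$ is finite, there are $n_0\ge0$ and $\pi\ge1$ with $\Theta^{n+\pi}=\Theta^n$ for $n\ge n_0$. Any two distinct words become a pair in $\Delta$ after canceling their longest common prefix, so $\operatorname{sgn}_n$ determines $<_n$ by \eqref{eq:cancel}. Therefore $<_{n+\pi}$ and $<_n$ coincide for $n\ge n_0$.

\medskip\noindent\emph{Step 4: a chain of least words.} Let $e\in E$ with $\mathcal S'\cap eE^\omega\neq\emptyset$. The image of this compact set under the continuous map $\psi g^n$ is closed, so it has a $\rho$-least element; its preimage $\mathbf m_n(e)$ is the $<_n$-least element of $\mathcal S'\cap eE^\omega$. By Step~3, $\mathbf m_{n+\pi}(e)=\mathbf m_n(e)$ for $n\ge n_0$. We claim that there are $e'\in E$ and $i$ with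
\begin{equation}\label{eq:chain}
\mathbf m_n(e)=\sigma^ig(\mathbf m_{n+1}(e')),\qquad0\le i<|g(e')| .
\end{equation}
By Step~2, $\mathbf m_n(e)=\sigma^ig(Y)$ with $Y\in\mathcal S'$ and $0\le i<|g(e')|$, where $e'=Y_0$. Then $\mathbf m_{n+1}(e')$ is defined and $\mathbf m_{n+1}(e')\le_{n+1}Y$, that is, $g(\mathbf m_{n+1}(e'))\le_ng(Y)$. Both words begin with $g(e')$. Canceling the first $i$ letters gives $\sigma^ig(\mathbf m_{n+1}(e'))\le_n\mathbf m_n(e)$. The left side lies in $\mathcal S'$ by Step~2, and it begins with the letter at position $i$ of $g(e')$, which is the first letter $e$ of $\mathbf m_n(e)$. Minimality of $\mathbf m_n(e)$ gives equality.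

The word $\mathbf l$ starts the chain. By Step~2, $\mathbf l=\sigma^i\psi(Y)$ with $Y\in\mathcal S'$ and $0\le i<|\psi(e_0)|$, where $e_0=Y_0$. We have $\psi(\mathbf m_0(e_0))\le_\rho\psi(Y)$, both words begin with $\psi(e_0)$, and so $\sigma^i\psi(\mathbf m_0(e_0))$ is an element of $\mathcal S_{\mathbf x}$ that begins with $a$ and is at most $\mathbf l$. Hence $\mathbf l=\sigma^i\psi(\mathbf m_0(e_0))$. Iterating \eqref{eq:chain} gives letters $e_0,e_1,e_2,\dots$ with
\[
\mathbf m_n(e_n)=\sigma^{i_n}g(\mathbf m_{n+1}(e_{n+1})),\qquad0\le i_n<|g(e_{n+1})| .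
\]

\medskip\noindent\emph{Step 5: the fixed-point equation.} Such relations compose. Let $\gamma,\delta$ be nonerasing, $Y'=\sigma^I\gamma(Y)$ with $I<|\gamma(Y_0)|$, and $Y''=\sigma^i\delta(Y')$ with $i<|\delta(Y'_0)|$. If $u$ is the prefix of length $I$ of $\gamma(Y_0)$, then $uY'_0$ is also a prefix of $\gamma(Y_0)$, and
\[
Y''=\sigma^{|\delta(u)|+i}\,\delta\gamma(Y),\qquad|\delta(u)|+i<|\delta(uY'_0)|\le|\delta\gamma(Y_0)| .
\]
By the pigeonhole principle there are $n_0\le n_1<n_2$ with $n_1\equiv n_2\pmod\pi$ and $e_{n_1}=e_{n_2}=:e$. Let $\mathbf m=\mathbf m_{n_1}(e)=\mathbf m_{n_2}(e)$ and $G=g^{n_2-n_1}$. Composing the relations from $n_1$ to $n_2$ gives $\mathbf m=\sigma^IG(\mathbf m)$ with $0\le I<|G(e)|$. Since $\mathbf m$ begins with $e$, we have $G(e)=uev$ with $|u|=I$, and writing $\mathbf m=e\mathbf m'$ we get $\mathbf m'=v\,G(\mathbf m')$. The bound on $I$ is what makes this equation solvable by substituting it into itself.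

If $v\ne\varepsilon$, then $\mathbf m'=v\,G(v)\cdots G^{k-1}(v)\,G^k(\mathbf m')$ for all $k$, so $\mathbf m=e\,v\,G(v)\,G^2(v)\cdots$. If $v=\varepsilon$, then $\mathbf m'=G(\mathbf m')$. Let $e'$ be the first letter of $\mathbf m'$. Then $G(e')$ is a prefix of $\mathbf m'$ of length at least $2$ by \eqref{eq:two}, so $G(e')=e'v'$ with $v'\neq\varepsilon$; all $G^k(e')=e'v'G(v')\cdots G^{k-1}(v')$ are prefixes of $\mathbf m'$, and $\mathbf m=e\,e'\,v'\,G(v')\,G^2(v')\cdots$. In both cases $\mathbf m=P\,v'\,G(v')\,G^2(v')\cdots$ with $P\in E^*$ and $v'$ nonempty.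

Composing the relations from $\mathbf l$ to $n_1$ gives $\mathbf l=\sigma^{i'}\gamma(\mathbf m)$ for some $i'$, with $\gamma=\psi g^{n_1}$ nonerasing. Choose $k$ with $|\gamma(P\,v'G(v')\cdots G^{k-1}(v'))|\ge i'$, let $\Pi$ be this word with its first $i'$ letters deleted, and let $v''=G^k(v')$. Then $\mathbf l=\Pi\,\gamma(v'')\,\gamma(G(v''))\cdots$, which is morphic by Lemma~\ref{lem:prod}. \qed

\begin{remark}\label{rem:hyp}
Growth of $f$ enters through \eqref{eq:two}, which guarantees that the window $\Theta(s,s')$ fits inside $g(s)$ and $g(s')$ and that the case $v=\varepsilon$ of Step~5 produces an infinite product. The assumption that all letters of $B$ occur in $\mathbf w$ is a normalization and is not used in Steps~1--5.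
\end{remark}

\begin{remark}\label{rem:rank}
One sees directly how the counterexample of Section~\ref{sec:example} escapes Theorem~\ref{thm:B}. There $\operatorname{rk}(hf^n)\le2$, since the target alphabet has two letters. On the other hand, a factorization of $f^n$ through $E^*$ factors the linear map induced by $f^n$ on Parikh vectors through a space of dimension $|E|$. The Parikh vectors of $X_0,\dots,X_3$ are linearly independent, because each of $a_1,a_3,a_4,a_5$ occurs in exactly one $X_j$, and $f$ acts on their span with the nonzero eigenvalues $1+2\omega$, $\omega^4=1$. So $\operatorname{rk}(f^n)\ge4$ for all $n$. Both conclusions of Step~3 fail: words beginning with $X_0c_1$ and with $\eta\zeta$ have different first letters, their images under $hf^n$ begin with $1^{p_n}0$ and $1^{q_n}0$, the common prefix has unbounded length $\mu_n$, and by \eqref{eq:sign} and Lemma~\ref{lem:sign}(b) the outcome of the comparison is not eventually periodic in $n$.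
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Extremal Words In The Shift Orbit Closure Of A Morphic Sequence},
\texttt{https://cs.uwaterloo.ca/\allowbreak\textasciitilde{}shallit/\allowbreak Talks/\allowbreak rampersad-canadam-2013.pdf}

\end{thebibliography}
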